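# A Zariski-Noetherian group that is not Markov-Noetherian

## 1. Elementary abelian groups: the two topologies coincide

Every group $G$ carries two topologies that come from its algebra alone.

**Definition (Zariski topology).** Let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group generated by a variable $x$. Its elements are words $w(x)=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1}$ with $g_i\in G$ and $\varepsilon_i\in\mathbb Z$. A set $\{g\in G: w(g)=e_G\}$ is an *elementary algebraic subset* of $G$. The Zariski topology $\mathfrak Z_G$ has these sets as a subbase for its closed sets: the closed sets are the intersections of finite unions of elementary algebraic subsets.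

For example, the word $xbx^{-1}b^{-1}$ shows that the centralizer of an element $b$ is elementary algebraic. Hence the centralizer of any subset is $\mathfrak Z_G$-closed.

**Definition (Markov topology).** The Markov topology $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$. Thus a set is $\mathfrak M_G$-closed if and only if it is closed in every Hausdorff group topology on $G$.

If $\tau$ is a Hausdorff group topology, then $g\mapsto w(g)$ is $\tau$-continuous and $\{e_G\}$ is $\tau$-closed, so every elementary algebraic set is $\tau$-closed. Hence always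
$$\mathfrak Z_G\subseteq \mathfrak M_G. \tag{1}$$

**Definition (Noetherian).** A topological space is Noetherian if every descending chain of closed sets stabilizes. The group $G$ is $\mathfrak Z$-*Noetherian* if $(G,\mathfrak Z_G)$ is Noetherian, and $\mathfrak M$-*Noetherian* if $(G,\mathfrak M_G)$ is Noetherian.

The cofinite topology on a set is Noetherian: a descending chain is either constant or at some stage consists of finite sets. An infinite discrete space is not Noetherian. By (1), $\mathfrak M$-Noetherian implies $\mathfrak Z$-Noetherian, and these notes are about the converse. Here is a case where both topologies can be computed by hand.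

**Proposition 1.** Let $V$ be an infinite elementary abelian $p$-group. Then $\mathfrak Z_V=\mathfrak M_V$ is the cofinite topology. In particular $V$ is both $\mathfrak Z$-Noetherian and $\mathfrak M$-Noetherian.

*Proof.* Write $V$ additively.

**Step 1: find $\mathfrak Z_V$.** Since $V$ is abelian, a word takes the value $w(x)=kx+g$ with $k\in\mathbb Z$, $g\in V$. If $p\mid k$, its solution set is $V$ or $\emptyset$. If $p\nmid k$, it is one point, and every point occurs. So the $\mathfrak Z_V$-closed sets are $V$ and the finite sets.

**Step 2: show that an infinite $\mathfrak M_V$-closed set $F$ is all of $V$.** Let $z\in V$. The set $F-z$ is infinite, and finitely many vectors span a finite $\mathbb F_p$-space, so we can choose recursively linearly independent $s_0,s_1,\dots$ in $F-z$. Put $U_k=\mathrm{span}_{\mathbb F_p}(s_n:n\ge k)$. A nonzero element of $U_0$ in which $s_m$ is the last basis vector that occurs is not in $U_{m+1}$, so $\bigcap_kU_k=0$. A descending sequence of normal subgroups with trivial intersection is a neighborhood base at the identity of a Hausdorff group topology. In the topology given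 by the $U_k$ we have $s_n\to0$, hence $z+s_n\to z$, with $z+s_n\in F$. As $F$ is closed in this topology, $z\in F$. So $F=V$. Finite sets are closed in every Hausdorff topology, and the proof is complete. $\square$

What changes for a general group? In Step 2 we built a topology to suit the given sequence, and commutativity gave us all the freedom we wanted. Suppose that $V$ is a normal subgroup of a larger group $G$ and that only topologies coming from $G$ are allowed. Then every conjugation $v\mapsto hvh^{-1}$ must be continuous, and there are fewer topologies. At the same time $G$ has more equations than $V$, so $\mathfrak Z_G$ grows too. The problem, which comes from a Ph.D. thesis (https://air.uniud.it/retrieve/e27ce0c5-7001-055e-e053-6605fe0a7873/10990_176_DanieleTollerPhDthesis.pdf), is whether the topologies can be cut down far enough to destroy the chain condition for $\mathfrak M_G$ while the equations stay under control: *is a $\mathfrak Z$-Noetherian group necessarily $\mathfrak M$-Noetherian?*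

The answer is no, in ZFC. A counterexample can be neither abelian nor countable. For abelian groups $\mathfrak Z_G=\mathfrak M_G$ (Dikranjan–Shakhmatov, "The Markov–Zariski topology of an abelian group", J. Algebra 324 (2010)), and for countable groups $\mathfrak Z_G=\mathfrak M_G$ (Markov, 1946). We quote these two theorems only for orientation; the proof does not use them. They do tell us where to look: we will use an elementary abelian group $B$ with uncountably many conjugations acting on it.

## 2. A bilinear map on the binary tree that forbids accumulation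

We first look for a reason, other than an equation, why an infinite set should be closed in every Hausdorff group topology. The reason will be a family of $2^{\aleph_0}$ continuous maps, used simultaneously.

Let $2^\omega$ be the set of infinite $0$-$1$ sequences $\alpha=(\alpha(0),\alpha(1),\dots)$, let $\alpha|n$ be the restriction of $\alpha$ to $\{0,\dots,n-1\}$, and let $2^{<\omega}$ be the set of finite $0$-$1$ sequences. Fix a finite field $K$ of characteristic $p$ and take $K$-vector spaces:

* $A$ with basis $(a_n)_{n\in\omega}$;
* $Y$ with basis $(y_\alpha)_{\alpha\in2^\omega}$;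
* $E$ with basis $\{d\}\cup\{e_s:s\in2^{<\omega}\}$.

Let $\beta:Y\times A\to E$ be the $K$-bilinear map with
$$\beta(y_\alpha,a_n)=e_{\alpha|n}+\alpha(n)\,d. \tag{2}$$
The term $e_{\alpha|n}$ records the first $n$ digits of $\alpha$, and the next digit decides whether $d$ is added. For $\alpha=(1,0,1,\dots)$ we get
$$\beta(y_\alpha,a_0)=e_{\emptyset}+d,\qquad \beta(y_\alpha,a_1)=e_{(1)},\qquad \beta(y_\alpha,a_2)=e_{(1,0)}+d.$$
If $\alpha|n=\alpha'|n$ but $\alpha(n)=1$, $\alpha'(n)=0$, then
$$\beta(y_\alpha,a_n)-\beta(y_{\alpha'},a_n)=d. \tag{3}$$
The vector $d$ does not depend on $\alpha,\alpha',n$. The next lemma says that such a pair cannot be avoided, even if the index $n$ is allowed to depend on $\alpha$.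

**Lemma 2.** Let $n_0\in\omega$, $\Sigma=\{\alpha\in2^\omega:\alpha|n_0=(0,\dots,0)\}$ and $f:\Sigma\to\{n:n\ge n_0\}$. There are $\alpha,\alpha'\in\Sigma$ and $n$ with $f(\alpha)=f(\alpha')=n$, $\alpha|n=\alpha'|n$, $\alpha(n)=1$, $\alpha'(n)=0$.

To get a feeling for it, take $n_0=0$ and try to escape by letting $f(\alpha)$ be the position of the first $1$ in $\alpha$, so that $\alpha(f(\alpha))=1$. The zero sequence has no $1$, and it must receive some value $n$. The sequence that starts with $n$ zeros and then a $1$ also has the value $n$, and the two together form the forbidden pair.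

*Proof.* Suppose there is no such pair. Let $n\ge n_0$ and let $s\in2^n$ extend $(0,\dots,0)\in2^{n_0}$. The sequences $\alpha\in\Sigma$ with $f(\alpha)=n$ and $\alpha|n=s$ cannot show both digits at place $n$. So there is $i_s\in\{0,1\}$ such that no such $\alpha$ has $\alpha(n)=i_s$. Define $\alpha\in\Sigma$ by $\alpha|n_0=(0,\dots,0)$ and, recursively, $\alpha(n)=i_{\alpha|n}$ for $n\ge n_0$. Put $n=f(\alpha)$ and $s=\alpha|n$. Then $\alpha(n)=i_s$, against the choice of $i_s$. $\square$

**Proposition 3.** Let $C\supseteq E$ be a $K$-space and $B=A\oplus C$. Let $\tau$ be a Hausdorff group topology on the additive group $B$ such that for every $\alpha\in2^\omega$ the map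
$$\psi_\alpha:B\to B,\qquad \psi_\alpha(a+c)=\beta(y_\alpha,a)\quad(a\in A,\ c\in C)$$
is continuous. Then $S=\{a_n:n\in\omega\}$ has no $\tau$-accumulation point in $B$.

*Proof.* Suppose $z=a^*+c^*$ is an accumulation point, with $a^*\in A$, $c^*\in C$.

**Step 1: find many $\alpha$ for which $\psi_\alpha(z)$ is the same.** Choose $n_0$ with $a^*=\sum_{n<n_0}\lambda_na_n$. By (2), $\psi_\alpha(z)=\sum_{n<n_0}\lambda_n(e_{\alpha|n}+\alpha(n)d)$ depends only on $\alpha|n_0$. So it has a constant value $c_0$ for all $\alpha$ in the set $\Sigma$ of Lemma 2.

**Step 2: let each $\alpha\in\Sigma$ choose an index.** As $d\ne0$, the complement of $\{d\}$ is an open neighborhood of $0=0-0$. By continuity of subtraction there is a neighborhood $U$ of $0$ with $d\notin U-U$. For $\alpha\in\Sigma$ the set $\psi_\alpha^{-1}(c_0+U)$ is a neighborhood of $z$. In a Hausdorff space every neighborhood of an accumulation point of $S$ contains infinitely many points of $S$. So we can pick $f(\alpha)\ge n_0$ with $\beta(y_\alpha,a_{f(\alpha)})\in c_0+U$.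

**Step 3: let two choices collide.** Lemma 2 gives $\alpha,\alpha'\in\Sigma$ with $f(\alpha)=f(\alpha')=n$, $\alpha|n=\alpha'|n$, $\alpha(n)=1$, $\alpha'(n)=0$. By (3), $d=\beta(y_\alpha,a_n)-\beta(y_{\alpha'},a_n)\in U-U$, a contradiction. $\square$

It remains to build a group $G\supseteq B$ in which multiplication forces every $\psi_\alpha$ to be continuous, but in which the solution sets of one-variable equations satisfy the descending chain condition.

## 3. Two semidirect products that do not work

If a group $H$ acts on an additive group $B$ by automorphisms, then $B\rtimes H$ is the set $B\times H$ with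
$$(v,u)(v',u')=(v+u\cdot v',\,uu'),\qquad (v,u)^{-1}=(-u^{-1}\cdot v,\,u^{-1}).$$
We regard $B$ as a subgroup via $v\mapsto(v,1)$. Conjugating $v\in B$ by $h=(0,u)$ gives $u\cdot v$, so $[h,v]=hvh^{-1}v^{-1}=u\cdot v-v$.

**First attempt: let $Y$ act through $\beta$.** Put $B_0=A\oplus E$, let $Y$ act on it by $y\cdot(a+c)=a+c+\beta(y,a)$, and let $G_0=B_0\rtimes Y$. With $h_\alpha=(0,y_\alpha)$ we have $[h_\alpha,a+c]=\beta(y_\alpha,a)$, so $\psi_\alpha$ is continuous for every Hausdorff group topology on $G_0$, and Proposition 3 applies on $B_0$. But $G_0$ is not $\mathfrak Z$-Noetherian. The centralizer of $\{a_0,\dots,a_{k-1}\}$ is the $\mathfrak Z$-closed set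
$$Z_k=\{(v,y): \beta(y,a_n)=0\ \text{for } n<k\}.$$
Choose $\alpha,\alpha'$ with $\alpha|k=\alpha'|k$, $\alpha(k)=1$, $\alpha'(k)=0$, and put $y=y_\alpha-y_{\alpha'}$. By (2), $\beta(y,a_n)=0$ for $n<k$, while $\beta(y,a_k)=d\neq0$ by (3). So $(0,y)\in Z_k\setminus Z_{k+1}$, and $Z_0\supsetneq Z_1\supsetneq\cdots$ never stabilizes. The attempt breaks down because, for fixed $a\in A$, the map $y\mapsto\beta(y,a)$ has a large kernel that varies with $a$.

**Second attempt: make $y\mapsto y\cdot a$ injective by adding a free part.** Put $B_1=A\oplus(Y\otimes_KA)\oplus E$ and let $Y\times K^*$ act by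
$$(y,\lambda)\cdot(a+c)=\lambda\big(a+c+\varphi(y\otimes a)\big),\qquad \varphi(y\otimes a)=y\otimes a+\beta(y,a),$$
where $\varphi:Y\otimes A\to(Y\otimes A)\oplus E$ is $K$-linear. Now $\varphi(y\otimes a)=0$ only if $y=0$ or $a=0$, so the kernels of the first attempt are gone. But the set $S$ is now allowed to converge. Let $A_k=\mathrm{span}(a_n:n\ge k)$ and
$$U_k=A_k+\varphi(Y\otimes A_k)\subseteq B_1 .$$
This is a $K$-subspace, and for $a\in A_k$ we have $(y,\lambda)\cdot a=\lambda a+\lambda\varphi(y\otimes a)\in U_k$. On $(Y\otimes A)\oplus E$ the group $Y\times K^*$ acts by scalars, and $B_1$ is abelian. So $U_k$ is normal in $B_1\rtimes(Y\times K^*)$. An element $a+\varphi(u)$ of $U_k$, with $u\in Y\otimes A_k$, is determined by its $A$-component $a\in A_k$ and its $(Y\otimes A)$-component $u\in Y\otimes A_k$. Since $\bigcap_kA_k=0$ and $\bigcap_k(Y\otimes A_k)=0$, we get $\bigcap_kU_k=0$. So the $U_k$ define a Hausdorff group topology on the whole group, in which $a_n\to0$. This attempt breaks down because $\beta(y,a)$ occurs only glued to $y\otimes a$, and since everything is $K$-linear, no operation of the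 group separates them.

So we want $y\otimes a$ to hide $\beta$ from equations in which $y$ is the unknown, and yet we want to recover $\beta(y_\alpha,a)$ from $a$ by group operations with constants. The way to do this is to glue $\beta$ to $y\otimes a$ by a map that is additive but not $K$-linear in $y$, and to let $K^*$ act by scalars on $B$ but trivially on $Y$. For constants $y_\alpha$ and $\theta y_\alpha$ one can compare "first multiply $y$ by $\theta$" with "afterwards multiply the result by $\theta$", and the failure of linearity gives $\beta$. For an unknown $y$ this comparison is not available, because $\theta y$ cannot be produced from $y$ by the group operations.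

## 4. Gluing with an additive map that is not $K$-linear

From now on $K\ne\mathbb F_p$. Fix $\theta\in K\setminus\mathbb F_p$. Since $1,\theta$ are linearly independent over $\mathbb F_p$, there is an $\mathbb F_p$-linear map $\pi:K\to\mathbb F_p\subseteq K$ with $\pi(1)=0$ and $\pi(\theta)=1$; fix one. For $K=\mathbb F_4=\{0,1,\theta,\theta+1\}$ this means $\pi(0)=\pi(1)=0$ and $\pi(\theta)=\pi(\theta+1)=1$. Define
$$L:Y\to Y,\qquad L\Big(\sum_\alpha\kappa_\alpha y_\alpha\Big)=\sum_\alpha\pi(\kappa_\alpha)y_\alpha .$$
It is additive but not $K$-linear: $L(y_\alpha)=0$ and $L(\theta y_\alpha)=y_\alpha$.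

With $A,Y,E,\beta$ as in Section 2, let $C'$ be an arbitrary $K$-space ($C'=0$ gives the basic example) and put
$$C=(Y\otimes_KA)\oplus E\oplus C',\qquad B=A\oplus C .$$
For $y',y''\in Y$ let $\xi_{y',y''}:A\to C$ be the $K$-linear map
$$\xi_{y',y''}(a)=y'\otimes a+\beta(y'',a),$$
and let $\Xi=\{\xi_{y',y''}:y',y''\in Y\}$. Since $\xi_{y',y''}$ depends $K$-linearly on $(y',y'')$, $\Xi$ is a $K$-space. For $y\in Y$ put
$$\delta_y=\xi_{y,L(y)}\in\Xi,\qquad\text{that is,}\qquad \delta_y(a)=y\otimes a+\beta(L(y),a). \tag{4}$$
As $L$ is additive, $\delta_{y+z}=\delta_y+\delta_z$. Each $\delta_y$ is $K$-linear in $a$, but $\delta_{\theta y}$ and $\theta\delta_y$ differ in general. Extend $\delta_y$ to $B$ by $0$ on $C$. Then $\delta_y\delta_z=0$ as maps $B\to B$.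

Let the abelian group $Q=Y\times K^*$ act on $B$ by
$$(y,\lambda)\cdot v=\lambda\big(v+\delta_y(v)\big).$$
This is an action, because $(1+\delta_y)(1+\delta_z)=1+\delta_y+\delta_z=1+\delta_{y+z}$ and scalars commute with the $K$-linear maps $\delta_y$. Note that $(y,\lambda)^k=(ky,\lambda^k)$ acts as $\lambda^k(1+k\delta_y)$ for all $k\in\mathbb Z$. Put
$$G=B\rtimes Q .$$

**Theorem A.** (1) $(G,\mathfrak Z_G)$ is Noetherian. (2) In every Hausdorff group topology on $G$ the infinite set $S=\{a_n:n\in\omega\}$ has no accumulation point. Hence all subsets of $S$ are $\mathfrak M_G$-closed, and $(G,\mathfrak M_G)$ is not Noetherian.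

## 5. The set $S$ is closed and discrete in every Hausdorff group topology

*Proof of Theorem A (2).* Let $\tau$ be a Hausdorff group topology on $G$ and suppose $z\in G$ is a $\tau$-accumulation point of $S$.

**Step 1: show that $z\in B$.** We claim that $B=C_G(B)$. As $B$ is abelian, $B\subseteq C_G(B)$. If $(v,(y,\lambda))$ centralizes $B$, then $(y,\lambda)$ acts trivially on $B$. On $C\ne0$ it acts as the scalar $\lambda$, so $\lambda=1$. Then $\delta_y=0$, and the $(Y\otimes A)$-component of $\delta_y(a_0)$ gives $y\otimes a_0=0$, so $y=0$. This proves the claim. Centralizers are closed in a Hausdorff group, so $B$ is $\tau$-closed. Since $S\subseteq B$, we get $z\in B$, and $z$ is an accumulation point of $S$ in $(B,\tau|_B)$.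

**Step 2: recover $\beta(y_\alpha,\cdot)$ by group operations.** For $\alpha\in2^\omega$ let
$$h_\alpha=(0,(y_\alpha,1)),\qquad h'_\alpha=(0,(\theta y_\alpha,1)),\qquad t=(0,(0,\theta)),$$
and for $v\in B$ put
$$\psi_\alpha(v)=[h'_\alpha,v]\cdot\big(t\,[h_\alpha,v]\,t^{-1}\big)^{-1}. \tag{5}$$
This is a word in $v$ with constants from $G$, and it takes values in $B$, so it is $\tau|_B$-continuous. Let $v=a+c$. Conjugation by $h_\alpha$ on $B$ is $1+\delta_{y_\alpha}$, so $[h_\alpha,v]=\delta_{y_\alpha}(a)$. In the same way $[h'_\alpha,v]=\delta_{\theta y_\alpha}(a)$. Conjugation by $t$ is multiplication by $\theta$. By (4), $L(y_\alpha)=0$ and $L(\theta y_\alpha)=y_\alpha$, in additive notation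
$$\psi_\alpha(v)=\delta_{\theta y_\alpha}(a)-\theta\,\delta_{y_\alpha}(a)=\big(\theta y_\alpha\otimes a+\beta(y_\alpha,a)\big)-\theta\,(y_\alpha\otimes a)=\beta(y_\alpha,a).$$

**Step 3: apply the tree argument.** By Step 2 the hypotheses of Proposition 3 hold for $(B,\tau|_B)$. So $S$ has no accumulation point in $B$, which contradicts Step 1.

**Step 4: pass to $\mathfrak M_G$.** Since no subset of $S$ has a $\tau$-accumulation point, every subset of $S$ is $\tau$-closed. This holds for every $\tau$, so every subset of $S$ is $\mathfrak M_G$-closed. The sets $\{a_n:n\ge k\}$, $k=0,1,2,\dots$, form an infinite strictly descending chain of $\mathfrak M_G$-closed sets, so $(G,\mathfrak M_G)$ is not Noetherian. $\square$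

## 6. Kernels of the maps $\xi\in\Xi$ and $y\mapsto\delta_y(a)$

The proof of (1) rests on three finiteness facts. Fact (a) concerns equations in $a$, fact (b) equations in $y$, and fact (c) equations that involve both. We use two standard facts on tensors: $y\otimes a=0$ only if $y=0$ or $a=0$; and if $y\otimes b=y'\otimes a\ne0$, then $a\in Kb$ and $y\in Ky'$. For the second, if $a\notin Kb$, choose a linear functional $\phi$ on $A$ with $\phi(a)=1$, $\phi(b)=0$; applying $\mathrm{id}\otimes\phi$ gives $0=y'$, which is impossible. So $a=\kappa b$ with $\kappa\in K$, then $(y-\kappa y')\otimes b=0$ with $b\neq0$, and $y=\kappa y'$.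

**Fact (a).** If $(y',y'')\ne(0,0)$, then $\ker\xi_{y',y''}$ is finite. In particular $\xi_{y',y''}=0$ only if $y'=y''=0$.

*Proof.* If $y'\ne0$ and $\xi_{y',y''}(a)=0$, the $(Y\otimes A)$-component gives $y'\otimes a=0$, so $a=0$. Now let $y'=0$ and $y''=\sum_{\alpha\in F}\mu_\alpha y_\alpha$ with $F\ne\emptyset$ finite and all $\mu_\alpha\ne0$. Choose $N$ such that the $\alpha|N$, $\alpha\in F$, are distinct. Suppose $a=\sum_{n\le m}\lambda_na_n$ with $\lambda_m\ne0$ and $m\ge N$. Fix $\alpha\in F$ and look at the coefficient of $e_{\alpha|m}$ in $\beta(y'',a)$. Only $n=m$ contributes vectors $e_s$ with $|s|=m$, and $\alpha$ is the only element of $F$ whose restriction to length $m$ is $\alpha|m$. So the coefficient is $\lambda_m\mu_\alpha\ne0$ and $a\notin\ker\xi_{0,y''}$. Hence $\ker\xi_{0,y''}\subseteq\mathrm{span}(a_0,\dots,a_{N-1})$, which is finite because $K$ is finite. The last statement follows since $A$ is infinite. $\square$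

For example, let $\alpha=(0,0,\dots)$ and $\alpha'=(0,1,\dots)$ and $y''=y_\alpha-y_{\alpha'}$. Then $\beta(y'',a_0)=0$ and $\beta(y'',a_1)=-d$. Here $N=2$ works, so the kernel lies in $\mathrm{span}(a_0,a_1)$, and it equals $Ka_0$.

**Fact (b).** If $0\ne a\in A$, then $y\mapsto\delta_y(a)$ is injective.

*Proof.* Its $(Y\otimes A)$-component is $y\mapsto y\otimes a$, which is injective. $\square$

This is the statement that failed in the first attempt of Section 3.

**Fact (c).** If $0\ne b\in A$ and $0\ne\xi\in\Xi$, then for every $\gamma\in C$ the set $\{(y,a)\in Y\times A:\delta_y(b)+\xi(a)=\gamma\}$ is finite.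

*Proof.* The left side is additive in $(y,a)$, so the set is empty or a coset of the solution set for $\gamma=0$, and we may take $\gamma=0$. Let $\xi=\xi_{y',y''}$. The $(Y\otimes A)$-component of the equation is $y\otimes b=-y'\otimes a$. If $y'=0$, then $y=0$, and what remains is $\xi(a)=0$, which has finitely many solutions by (a). If $y'\ne0$ and $a=0$, then $y\otimes b=0$, so $y=0$. If $y'\ne0\ne a$, then both sides are nonzero simple tensors, so $a\in Kb$ and $y\in Ky'$, which leaves finitely many possibilities. $\square$

**Lemma 4.** For $\xi\in\Xi$, $b\in A$, $\gamma\in C$, the set $H=\{(y,a)\in Y\times A:\xi(a)+\delta_y(b)=\gamma\}$ is one of: $\emptyset$; $Y\times A$; a finite set; $\{y_1\}\times A$; $Y\times F$ with $F\subseteq A$ finite.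

*Proof.* If $\xi=0$ and $b=0$, the equation is $0=\gamma$, and $H$ is $Y\times A$ or $\emptyset$. If $b=0\ne\xi$, the equation is $\xi(a)=\gamma$, and by (a) it has a finite set $F$ of solutions $a$, so $H=Y\times F$. If $\xi=0\neq b$, the equation is $\delta_y(b)=\gamma$, and by (b) it has at most one solution $y_1$, so $H=\{y_1\}\times A$ or $\emptyset$. If both are nonzero, $H$ is finite by (c). $\square$

## 7. One-variable equations over $G$

Fix $\lambda\in K^*$ and let
$$G_\lambda=\{(a+c,(y,\lambda)):y\in Y,\ a\in A,\ c\in C\},$$
which we identify with the set $P=Y\times A\times C$. Since $G$ is the union of the finitely many $G_\lambda$, we may study each one separately.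

**Some equations by hand.** Let $x=(a+c,(y,1))\in G_1$. The equation $xbx^{-1}=b$ with $0\ne b\in A$ reads $\delta_y(b)=0$, so $y=0$ and the solution set is $\{0\}\times A\times C=B$. For $h=(0,(z,1))$ with $z\ne0$, $hx=xh$ reads $\delta_z(a)=0$, so $a=0$ and we get $Y\times\{0\}\times C$. For $t=(0,(0,\theta))$, $tx=xt$ reads $\theta(a+c)=a+c$, and we get $Y\times\{0\}\times\{0\}$. If $p=2$, then $x^2$ has $B$-component $2(a+c)+\delta_y(a)=\delta_y(a)$ and $Q$-component $(2y,1)=(0,1)$, so $x^2=e_G$ reads $\delta_y(a)=0$. In this last equation the unknowns $y$ and $a$ are multiplied, and by (b) its solution set is $(\{0\}\times A\times C)\cup(Y\times\{0\}\times C)$.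

**Lemma 5.** Let $w\in G[x]$. Then $\{x\in G_\lambda:w(x)=e_G\}$ is either empty or the set of all $(y,a,c)\in P$ with
$$\begin{aligned}
(i)&\quad \varepsilon y+y_0=0,\\
(ii)&\quad \eta a+b_0=0,\\
(iii)&\quad \eta c+\xi(a)+m\,\delta_y(a)+\delta_y(b_1)+\gamma_0=0,
\end{aligned}$$
where $\varepsilon\in\mathbb Z$, $y_0\in Y$, $\eta,m\in K$, $b_0,b_1\in A$, $\xi\in\Xi$, $\gamma_0\in C$ depend only on $w$ and $\lambda$.

*Proof.* **Step 1: write out $w(x)$.** Write $w$ as a product of constants and letters $x^{\pm1}$, and put $x=(v,u)$ with $v=a+c$, $u=(y,\lambda)$. By induction,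
$$\prod_j(r_j,s_j)=\Big(\sum_j s_1\cdots s_{j-1}\cdot r_j,\ \prod_js_j\Big),\qquad x^{-1}=(-u^{-1}\cdot v,u^{-1}).$$
As $Q$ is abelian, each prefix $s_1\cdots s_{j-1}$ has the form $(z,\rho)u^k$ with a constant $(z,\rho)\in Q$ and $k\in\mathbb Z$. A constant factor with $B$-component $v_j$ contributes $(z,\rho)u^k\cdot v_j$, a factor $x$ contributes $(z,\rho)u^k\cdot v$, and a factor $x^{-1}$ contributes $-(z,\rho)u^{k-1}\cdot v$. So the $B$-component of $w(x)$ is
$$\sum_j(z_j,\rho_j)u^{k_j}\cdot v_j+\sum_i\pm(z'_i,\sigma_i)u^{l_i}\cdot v$$
with constants $v_j\in B$, $(z_j,\rho_j),(z'_i,\sigma_i)\in Q$, $k_j,l_i\in\mathbb Z$. The $Q$-component is $u^\varepsilon q_0$ with $\varepsilon\in\mathbb Z$ and $q_0=(y_0,\rho_0)\in Q$ constant.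

**Step 2: read off the $Q$-component.** We have $u^\varepsilon q_0=(\varepsilon y+y_0,\lambda^\varepsilon\rho_0)$. If $\lambda^\varepsilon\rho_0\ne1$, there is no solution in $G_\lambda$. Otherwise the $Q$-component is trivial if and only if (i) holds.

**Step 3: read off the $B$-component.** The element $(z,\rho)u^k$ acts as $\rho\lambda^k(1+\delta_z+k\delta_y)$. Write $v_j=b'_j+c'_j$ with $b'_j\in A$, $c'_j\in C$. The $A$-component of the sum is $\eta a+b_0$ with
$$\eta=\sum_i\pm\sigma_i\lambda^{l_i},\qquad b_0=\sum_j\rho_j\lambda^{k_j}b'_j.$$
The $C$-component is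
$$\sum_j\rho_j\lambda^{k_j}\big(c'_j+\delta_{z_j}(b'_j)+k_j\delta_y(b'_j)\big)+\sum_i\pm\sigma_i\lambda^{l_i}\big(c+\delta_{z'_i}(a)+l_i\delta_y(a)\big).$$
By $K$-linearity of $\delta_y$ on $A$, $\sum_j\rho_j\lambda^{k_j}k_j\delta_y(b'_j)=\delta_y(b_1)$ with $b_1=\sum_j\rho_j\lambda^{k_j}k_jb'_j$. Put $\xi=\sum_i\pm\sigma_i\lambda^{l_i}\delta_{z'_i}$, which lies in $\Xi$ because $\Xi$ is a $K$-space, and $m=\sum_i\pm\sigma_i\lambda^{l_i}l_i\in K$. The remaining terms are constant and form $\gamma_0$. This gives (ii) and (iii). $\square$

The lemma makes precise the asymmetry between $y$ and $a$. Constants from $Q$ applied to the unknown $a$ produce $K$-combinations of maps $\delta_{z}$, and these involve $\beta$ by itself. But fact (a) handles every $\xi\in\Xi$. The unknown $y$ occurs only through $\delta_y$, evaluated at some vector of $A$, and fact (b) handles that.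

Let $\mathcal E$ be the family consisting of $\emptyset$ and all solution sets in $P$ of systems (i)–(iii).

## 8. Ranked basic sets and the descending chain condition

*Proof of Theorem A (1).* We describe a family of basic sets that contains the pieces of all solution sets, and give each basic set a rank that drops under proper intersections.

Let $\mathcal K$ be the family of the following subsets of $P=Y\times A\times C$:

* T0 (rank 4): $P$;
* T1 (rank 3): $\{(y,a):(\delta_y+\xi)(a+b)=\gamma\}\times C$, with $\xi\in\Xi$, $b\in A$, $\gamma\in C$;
* T2 (rank 2): $\{y_1\}\times A\times C$;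
* T3 (rank 2): $Y\times\{a_1\}\times C$;
* T4 (rank 1): $\{(y,a_1,\delta_y(b)+\gamma):y\in Y\}$, with $a_1,b\in A$, $\gamma\in C$;
* T5 (rank 1): $\{y_1\}\times\{a_1\}\times C$;
* T6 (rank 0): points.

Here $y_1\in Y$ and $a_1\in A$ are arbitrary. The rank belongs to the type. A T1 set may be empty, or may coincide with a set of another type; this does no harm, since below a member of $\mathcal K$ always comes with a chosen type. Let $\mathcal D$ be the family of finite unions of members of $\mathcal K$, including the empty union $\emptyset$.

**Step 1: show that $\mathcal E\subseteq\mathcal D$.** Consider a system (i)–(iii).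

*Case $p\nmid\varepsilon$.* By (i), $y=y_1$ is determined. If $\eta\ne0$, then (ii) determines $a$ and (iii) determines $c$, and we get a point. If $\eta=0$, then (ii) says $b_0=0$, or else the set is empty. Condition (iii) becomes $(\xi+m\delta_{y_1})(a)=\text{const}$ with $\xi+m\delta_{y_1}\in\Xi$, and $c$ is free. If this map is $0$, we get $\emptyset$ or a T2 set; otherwise, by (a), finitely many $a$ satisfy it, and we get a finite union of T5 sets (possibly empty).

*Case $p\mid\varepsilon$.* Then $\varepsilon y=0$, so (i) says $y_0=0$, or else the set is empty. So $y$ is free in (i).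

If $\eta\ne0$, then $a=a_1:=-\eta^{-1}b_0$ and
$$c=-\eta^{-1}\big(\xi(a_1)+m\delta_y(a_1)+\delta_y(b_1)+\gamma_0\big)=\delta_y\big(-\eta^{-1}(ma_1+b_1)\big)+\text{const},$$
which is a T4 set.

If $\eta=0$, then $b_0=0$, or else the set is empty. Suppose $m=0$. Then (iii) is $\xi(a)+\delta_y(b_1)=-\gamma_0$ with $c$ free, and the solution set is $H\times C$ with $H$ as in Lemma 4. The five possibilities for $H$ give $\emptyset$, $P$, a finite union of T5 sets, a T2 set, or a finite union of T3 sets. Suppose $m\ne0$. Put $\xi'=m^{-1}\xi$ and $b=m^{-1}b_1$. Dividing (iii) by $m$ gives $\delta_y(a)+\delta_y(b)+\xi'(a)=-m^{-1}\gamma_0$. Adding $\xi'(b)$ on both sides gives $(\delta_y+\xi')(a+b)=\gamma$ with $\gamma=\xi'(b)-m^{-1}\gamma_0$, a T1 set.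

**Step 2: show that intersections lower the rank.** The claim is:

> for $M,M'\in\mathcal K$, the set $M\cap M'$ is either $M$ or a finite (possibly empty) union of members of $\mathcal K$ of rank $<\operatorname{rank}M$. $\qquad(6)$

If $M'=P$, then $M\cap M'=M$. If $M=P$, then $M\cap M'=M'$, which is $M$ or has smaller rank. If $M$ or $M'$ is a point, the intersection is that point or $\emptyset$, and (6) holds. We go through the other pairs. In each case the result satisfies (6) when read from either side.

* T1∩T2: the condition on $a$ is $(\delta_{y_1}+\xi)(a+b)=\gamma$ with $\delta_{y_1}+\xi\in\Xi$. If this map is $0$, we get the T2 set or $\emptyset$. Otherwise, by (a), we get a finite union of T5 sets or $\emptyset$.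
* T1∩T3: the condition on $y$ is $\delta_y(a_1+b)=\gamma-\xi(a_1+b)$. If $a_1+b=0$, it reads $0=\gamma$, and we get the T3 set or $\emptyset$. Otherwise, by (b), at most one $y$ satisfies it, and we get a T5 set or $\emptyset$.
* T1∩T4: this is the same condition on $y$ as for T1∩T3, with the $a_1$ of the T4 set. It holds for all $y$, for one $y$, or for none, and we get the T4 set, a point, or $\emptyset$.
* T1∩T5: the condition involves only $(y_1,a_1)$, so we get the T5 set or $\emptyset$.
* T1∩T1: let the sets be $E_1\times C$ and $E_2\times C$, where $E_i$ is given by $\delta_y(a)+\delta_y(b_i)+\xi_i(a)+\xi_i(b_i)=\gamma_i$. Subtracting the two equations, the terms $\delta_y(a)$ cancel. So $E_1\cap E_2=E_1\cap H=E_2\cap H$ with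
$$H=\{(y,a):(\xi_1-\xi_2)(a)+\delta_y(b_1-b_2)=\text{const}\}.$$
Apply Lemma 4. If $H=Y\times A$, then $E_1=E_2$. If $H=\emptyset$, the intersection is empty. If $H$ is finite, the intersection is a finite union of T5 sets. If $H=\{y_1\}\times A$, the intersection is that of a T1 set with a T2 set. If $H=Y\times F$, it is a finite union of intersections of a T1 set with T3 sets. By the cases above, the last two give finite unions of sets of rank $\le2$.
* T2∩T2, T3∩T3, T5∩T5: the two sets are equal or disjoint.
* T2∩T3: a T5 set.
* T2∩T4: the point with $y=y_1$ on the T4 set.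
* T2∩T5 and T3∩T5: the T5 set or $\emptyset$.
* T3∩T4: the T4 set or $\emptyset$.
* T4∩T5: a point or $\emptyset$.
* T4∩T4: if the $a_1$'s differ, the intersection is empty. If they agree, it is given by $\delta_y(b-b')=\gamma'-\gamma$. For $b=b'$ the sets are equal or disjoint. For $b\ne b'$ the intersection has at most one point, by (b).

This proves (6).

**Step 3: deduce the descending chain condition for $\mathcal D$.** By (6), $M\cap M'\in\mathcal D$ for $M,M'\in\mathcal K$. Hence $\mathcal D$ is closed under finite intersections, and it is closed under finite unions by definition. We show by induction on $\operatorname{rank}M$ that for $M\in\mathcal K$ every sequence $M\supseteq D_1\supseteq D_2\supseteq\cdots$ in $\mathcal D$ stabilizes. If all $D_i=M$, there is nothing to prove. Otherwise some $D_i\ne M$. Then $D_i=D_i\cap M$ is a finite union of sets $M\cap M'$ with $M'\in\mathcal K$, none of which equals $M$. By (6), $D_i=M_1\cup\dots\cup M_r$ with $M_k\in\mathcal K$ of rank $<\operatorname{rank}M$. (If $\operatorname{rank}M=0$, this means $r=0$ and $D_i=\emptyset$, and the sequence has stabilized.) By the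 induction hypothesis each sequence $(D_j\cap M_k)_{j\ge i}$ in $\mathcal D$ stabilizes. Since $D_j=\bigcup_{k\le r}(D_j\cap M_k)$ for $j\ge i$, so does $(D_j)$. Taking $M=P$ gives the descending chain condition for $\mathcal D$.

**Step 4: pass from $\mathcal D$ to the topology.** Consider a topology on $P$ that has a closed subbase contained in $\mathcal E$. By Step 1, finite unions of subbasic sets lie in $\mathcal D$. By Step 3, an arbitrary nonempty intersection of members of $\mathcal D$ equals the intersection of finitely many of them, since otherwise we could build an infinite strictly descending chain of finite intersections. So it lies in $\mathcal D$, and the empty intersection is $P\in\mathcal D$. Hence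
$$\text{all closed sets of this topology lie in }\mathcal D, \tag{7}$$
and it is Noetherian. By Lemma 5, the topology induced by $\mathfrak Z_G$ on $G_\lambda\cong P$ has a closed subbase contained in $\mathcal E$. So each $G_\lambda$ is a Noetherian subspace of $(G,\mathfrak Z_G)$.

**Step 5: glue the pieces.** Let $F_1\supseteq F_2\supseteq\cdots$ be $\mathfrak Z_G$-closed. For each of the finitely many $\lambda\in K^*$ the sequence $(F_j\cap G_\lambda)_j$ stabilizes. Since $F_j=\bigcup_\lambda(F_j\cap G_\lambda)$, the sequence $(F_j)$ stabilizes. So $(G,\mathfrak Z_G)$ is Noetherian. $\square$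

With Section 5, this proves Theorem A: $G$ is $\mathfrak Z$-Noetherian but not $\mathfrak M$-Noetherian.

## 9. Structure, cardinality, and density of subsets of $S$

A space is *countably compact* if every countable open cover has a finite subcover. Our groups fail this for $\mathfrak M_G$, and they have a simple algebraic structure.

**Theorem B.** For every prime $p$ and every cardinal $\kappa\ge2^{\aleph_0}$ there is a $\mathfrak Z$-Noetherian group $G$ with $|G|=\kappa$ such that:

1. $G$ is metabelian, locally finite and of bounded exponent, and has a normal nilpotent $p$-subgroup of class $\le2$ with finite cyclic quotient (of order $3$ for $K=\mathbb F_4$);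
2. $G$ has a $\mathfrak Z_G$-closed infinite abelian normal subgroup $B$ and an infinite $S\subseteq B$ such that every infinite subset of $S$ is $\mathfrak Z_G$-dense in $B$, while every subset of $S$ is $\mathfrak M_G$-closed. In particular $(G,\mathfrak M_G)$ is not countably compact.

*Proof.* Take $K$ finite of characteristic $p$ with $K\ne\mathbb F_p$, and the group $G$ of Section 4 with $\dim_KC'=\kappa$.

**Step 1: cardinality and the Noetherian property.** Sections 4–8 put no restriction on $C'$, so Theorem A holds for $G$. Since $K$ is finite, $|C'|=\kappa$. Moreover $|Y|=|Y\otimes A|=2^{\aleph_0}\le\kappa$, and $A$, $E$ are countable. So $|G|=\kappa$.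

**Step 2: structure, statement 1.** $B$ and $G/B\cong Q$ are abelian, so $G$ is metabelian. Let $q$ be the exponent of $Q$, which divides $p(|K|-1)$. For $x\in G$ we have $x^q\in B$ and so $x^{pq}=e_G$; the exponent is bounded. Let $H\le G$ be finitely generated. Then $H/(H\cap B)$ is a finitely generated abelian group of bounded exponent, hence finite. So $H\cap B$ has finite index in $H$ and is finitely generated. Being abelian of exponent dividing $p$, it is finite, and $H$ is finite. So $G$ is locally finite.

Let $N=B\rtimes Y$, the preimage of $Y\times\{1\}$ under $G\to Q$. It is normal, and $G/N\cong K^*$ is finite cyclic (of order $3$ for $K=\mathbb F_4$). As $B$ and $Y$ are $p$-groups, $N$ is a $p$-group. The elements of $C$ commute with $B$ and are fixed by $Y$, because $\delta_y$ vanishes on $C$; so $C\subseteq Z(N)$. Modulo $C$ the group $Y$ acts trivially on $B/C$, because $\delta_y(B)\subseteq C$; so $N/C\cong A\times Y$ is abelian and $[N,N]\subseteq C$. Hence $N$ is nilpotent of class $\le2$.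

**Step 3: $B$ is $\mathfrak Z_G$-closed.** By Section 5, $B=C_G(B)=\bigcap_{b\in B}\{x:xbx^{-1}b^{-1}=e_G\}$. It is normal, abelian and infinite.

**Step 4: infinite subsets of $S$ are $\mathfrak Z_G$-dense in $B$.** Let $F$ be a $\mathfrak Z_G$-closed set that contains infinitely many $a_n$; we show $B\subseteq F$. In $G_1\cong P$ the subgroup $B$ is the T2 set $\{0\}\times A\times C$, and $a_n$ is the point $(0,a_n,0)$. By (7), $F\cap G_1$ is a finite union of sets $M'\in\mathcal K$. By (6) with $M=B$, each $B\cap M'$ is either $B$ or a finite union of sets of rank $<2$, that is, of types T4, T5, T6. So $F\cap B$ is either $B$ or a finite union of sets of types T4, T5, T6. Each set of one of these types has a single $A$-coordinate, so it contains at most one $a_n$. The second alternative is therefore impossible, and $B\subseteq F$.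

**Step 5: $\mathfrak M_G$.** Every subset of $S$ is $\mathfrak M_G$-closed by Theorem A (2). The complements of the closed sets $\{a_n:n\ge k\}$, $k\in\omega$, form an increasing countable open cover of $G$, because the intersection of these closed sets is empty. No complement is all of $G$, so there is no finite subcover. Hence $(G,\mathfrak M_G)$ is not countably compact. $\square$

The basic example $C'=0$ has all the properties in Theorem B with $\kappa=2^{\aleph_0}$: Steps 2–5 do not mention $\dim C'$, and $|G|=2^{\aleph_0}$ by the count in Step 1. So the answer to the question is no already with a group of cardinality $2^{\aleph_0}$ that is metabelian and locally finite, of bounded exponent, with a nilpotent subgroup of class $\le2$ of finite index. By the theorems of Markov and of Dikranjan–Shakhmatov quoted in Section 1, no example can be countable, and "metabelian" cannot be improved to "abelian". Whether there are examples of cardinality strictly between $\aleph_0$ and $2^{\aleph_0}$ when CH fails is not determined here.
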